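# Normalized sums that collapse: a $\phi$-mixing sequence with $S_n/\sigma_n\to0$ in probability

## 1. Variance one, and still tending to zero?

Let $X_1,X_2,\dots$ be random variables and $S_n=X_1+\dots+X_n$. For $m\le n$ let $\mathscr F_m^n$ be the $\sigma$-field generated by $\{X_j:m\le j\le n\}$, and $\mathscr F_m^\infty$ the one generated by $\{X_j:j\ge m\}$.

**Definition.** Put
$$\phi(n)=\sup\{|P(B\mid A)-P(B)|:\ A\in\mathscr F_1^k,\ P(A)>0,\ B\in\mathscr F_{k+n}^\infty,\ k\ge1\}.$$
The sequence is *$\phi$-mixing* if $\phi(n)\to0$. Clearly $\phi$ is nonincreasing in $n$.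

**Examples.** For i.i.d. variables $\phi(n)=0$ for all $n\ge1$. For $m$-dependent variables $\phi(n)=0$ for $n>m$. A less trivial case is the *sign chain*: $\xi_1$ is a fair sign and, given $\xi_1,\dots,\xi_n$, we have $\xi_{n+1}=-\xi_n$ with probability $(1+\rho)/2$ and $\xi_{n+1}=\xi_n$ otherwise ($0<\rho<1$). Then $E[\xi_{k+n}\mid\xi_1,\dots,\xi_k]=(-\rho)^n\xi_k$, so $P(\xi_{k+n}=1\mid\xi_1,\dots,\xi_k)=\frac12(1+(-\rho)^n\xi_k)$. The future after time $k+n$ depends on the past only through $\xi_{k+n}$, hence $\phi(n)=\rho^n/2$.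

Now let the sequence be strictly stationary and $\phi$-mixing, with $EX_1=0$, $EX_1^2<\infty$ and $\sigma_n^2=\operatorname{Var}S_n\to\infty$. A theorem of Dehling, Denker and Philipp (1986) (see also Peligrad (1993)) says that exactly one of the following holds: either

$$S_n/\sigma_n\to0\quad\text{in probability,}\tag{1.11}$$

or there are an increasing sequence $(n_k)$ of positive integers and a constant $c>0$ with

$$S_{n_k}/\sigma_{n_k}\to_{\mathscr D}N(0,c).\tag{1.12}$$

The paper "Limit Theorems for Mixing Sequences Without Rate Assumptions" calls it an open question whether (1.11) can actually hold. That is our problem.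

The first guess is surely *no*: $S_n/\sigma_n$ has variance exactly $1$ for every $n$, so how could it tend to $0$? Let us test the guess.

*Independent variables.* Here $\sigma_n^2=n\sigma_1^2$ and the central limit theorem gives the limit $N(0,1)$.

*$m$-dependent variables.* Put $\gamma_j=\operatorname{Cov}(X_1,X_{1+j})$. For $n\ge m$,
$$\sigma_n^2=n\gamma_0+2\sum_{j=1}^m(n-j)\gamma_j=ns-2\sum_{j=1}^mj\gamma_j,\qquad s=\gamma_0+2\sum_{j=1}^m\gamma_j .$$
So $\sigma_n\to\infty$ forces $s>0$ and linear growth. Split $S_n$ into $m+1$ sums over residue classes modulo $m+1$; each is a sum of i.i.d. variables. For an i.i.d. centered sum $T_k$, the variables $T_k^2/k$ converge in law and their means converge to the mean of the limit, so they are uniformly integrable. Since $S_n^2$ is at most $m+1$ times the sum of the $m+1$ squares, $S_n^2/n$ is uniformly integrable, and so is $S_n^2/\sigma_n^2$. If (1.11) held, we would get $E S_n^2/\sigma_n^2\to0$, while this expectation is $1$. So (1.11) fails.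

*A degenerate case.* If $\eta_0,\eta_1,\dots$ are i.i.d. fair signs and $X_j=\eta_j-\eta_{j-1}$, then $S_n=\eta_n-\eta_0$ has variance $2$. The hypothesis $\sigma_n\to\infty$ excludes it. Keep it in mind; it returns in Section 3.

The tests show what a collapse must look like: under (1.11) the variables $S_n^2/\sigma_n^2$ have mean $1$ and tend to $0$ in probability, so they are not uniformly integrable. All the variance of $S_n$ has to sit on an event of vanishing probability. This is a strong demand, but the guess is wrong.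

**Theorem 1.** Let $\delta\in(0,1)$ and let $\omega(n)\to0$ be any positive sequence. There is a strictly stationary sequence $(X_j)_{j\ge1}$ with $EX_1=0$, $EX_1^2<\infty$, $\phi(1)\le\delta$, $\phi(n)\to0$, $\sigma_n^2\ge\omega(n)\,n$ for all large $n$, $\sigma_n^2\to\infty$, and $S_n/\sigma_n\to0$ in probability.

So (1.11) does occur. For such a sequence (1.12) fails along every subsequence, since convergence to $0$ in probability excludes a limit $N(0,c)$ with $c>0$. The second theorem, not needed for the first, says how much of the guess survives.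

**Theorem 2.** Let $(X_j)$ be strictly stationary and $\phi$-mixing, $EX_1=0$, $EX_1^2<\infty$, $\sigma_n\to\infty$, and suppose (1.11) holds. If $m\ge1$ satisfies $\phi(m)\le1/64$, then for all large $n$
$$nE\big[X_1^2;|X_1|>\sigma_n/(32m)\big]>2^{-15}m^{-2}\sigma_n^2.$$
Consequently $\sigma_n^2=o(n)$ and $E|X_1|^{2+\delta}=\infty$ for every $\delta>0$.

So (1.11) forces $\sigma_n^2/n\to0$, and by Theorem 1 this convergence may be arbitrarily slow. We prove Theorem 2 first, because it tells us where to look: rare large values, and variance $o(n)$.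

Throughout, $TV(\mu,\nu)=\sup_B|\mu(B)-\nu(B)|$, $KL(\mu\|\nu)=\int\log\frac{d\mu}{d\nu}\,d\mu$, and Pinsker's inequality reads $TV(\mu,\nu)\le\sqrt{KL(\mu\|\nu)/2}$. For a two-sided process, $\phi(n)$ is defined with $\mathscr F_{-\infty}^k$, $k\in\mathbb Z$, in place of $\mathscr F_1^k$; this dominates the coefficient of the restriction to $j\ge1$. All state spaces are countable products of countable sets or of $\mathbb R$, so regular conditional laws exist and are a.e. unique.

## 2. A collapse needs large single terms: proof of Theorem 2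

**Lemma 3.** The regular conditional law of $(X_i)_{i\ge k+n}$ given $\mathscr F_1^k$ is a.s. within $\phi(n)$, in total variation, of the unconditional law.

*Proof.* Fix $B\in\mathscr F_{k+n}^\infty$. If $P(B\mid\mathscr F_1^k)-P(B)>\phi(n)+\epsilon$ on a set $A\in\mathscr F_1^k$ with $P(A)>0$, then $P(B\mid A)-P(B)>\phi(n)$, which is impossible; the same holds for the other sign. So $|P(B\mid\mathscr F_1^k)-P(B)|\le\phi(n)$ a.s. Apply this to all $B$ in a countable algebra generating the future: outside one null set the bound holds for the whole algebra. Every set of the generated $\sigma$-field is approximated by sets of the algebra in the measure (conditional law + unconditional law), so the bound extends to all sets. $\square$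

**Lemma 4 (Ibragimov's inequality).** If $f\in L^2$ is $\mathscr F_1^k$-measurable and $g\in L^2$ is $\mathscr F_{k+n}^\infty$-measurable, then
$$|\operatorname{Cov}(f,g)|\le2\phi(n)^{1/2}\|f\|_2\|g\|_2.\tag{1}$$

*Proof.* Let $\mu$ be the law of the future and $\mu_p$ its conditional law given $\mathscr F_1^k$. By Lemma 3 the measure $|\mu_p-\mu|$ has mass at most $2\phi(n)$, and it is at most $\mu_p+\mu$. By Cauchy–Schwarz,
$$\Big|\int g\,d(\mu_p-\mu)\Big|^2\le2\phi(n)\Big(\int g^2d\mu_p+\int g^2d\mu\Big).$$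
The expectation of the right side is $4\phi(n)\|g\|_2^2$, so $\|E[g\mid\mathscr F_1^k]-Eg\|_2\le2\phi(n)^{1/2}\|g\|_2$. Finally $\operatorname{Cov}(f,g)=E[f(E[g\mid\mathscr F_1^k]-Eg)]$. $\square$

Now assume (1.11) and $\phi(m)\le1/64$, and put
$$a=\sigma_n/32,\quad\eta_n=\max_{0\le l\le n}P(|S_l|>a),\quad X^*=\max_{i\le n}|X_i|,\quad S^*=\max_{i\le n}|S_i|.$$

**Step 1: $\eta_n\to0$.** This turns (1.11), a statement about single times, into a statement about all $l\le n$ measured on the scale $\sigma_n$. For $l+m\le n$ write $S_n=S_l+(X_{l+1}+\dots+X_{l+m})+R$. By (1), $|\operatorname{Cov}(S_l,R)|\le\frac14\|S_l\|_2\|R\|_2$. Hence, with $s=\|S_l\|_2$ and $r=\|R\|_2$, $\|S_l+R\|_2^2\ge s^2+r^2-\frac12sr=(r-\frac14s)^2+\frac{15}{16}s^2\ge\frac{15}{16}\sigma_l^2$. The middle block has norm at most $m\sigma_1$, so $\sigma_n\ge\sqrt{15/16}\,\sigma_l-m\sigma_1$. For $n-m<l\le n$ we have $\sigma_l\le\sigma_n+m\sigma_1$. As $\sigma_n\to\infty$, for large $n$ we get $\sigma_l\le2\sigma_n$ for all $l\le n$, so $a\ge\sigma_l/64$.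 Thus $P(|S_l|>a)\le P(|S_l|>\sigma_l/64)$, which by (1.11) is as small as we like for all $l\ge l_0$. For the finitely many $l<l_0$, $P(|S_l|>a)\to0$ because $a\to\infty$.

**Step 2: a first maximal inequality.** We show
$$P(S^*>3a)\le q_n:=2\eta_n+\phi(m)+P(mX^*>a).\tag{2}$$
Let $T$ be the first $i\le n$ with $|S_i|>3a$, and consider $\{T=i,\ mX^*\le a\}$. If $i+m\ge n$, then $|S_n|>3a-mX^*\ge2a$. If $i+m<n$, then $|S_{i+m}|>2a$, so either $|S_n|>a$ or $|S_n-S_{i+m}|>a$. The last event lies in $\mathscr F_{i+m+1}^\infty$ and has probability at most $\eta_n$ by stationarity; so together with $T=i$ it has probability at most $P(T=i)(\eta_n+\phi(m))$. Summing over $i$, $P(S^*>3a)\le P(mX^*>a)+P(|S_n|>a)+\eta_n+\phi(m)\le q_n$.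

**Step 3: an iteration from level $x$ to level $2x$.** For $x\ge8a$ we show
$$P(S^*>2x)\le P(4(m+1)X^*>x)+(\phi(m)+q_n)P(S^*>x).\tag{3}$$
Let $T$ be the first $i\le n$ with $|S_i|>x$. If $4(m+1)X^*\le x$, then, since $|S_{T-1}|\le x$, we have $|S_j|\le x+(m+1)X^*\le\frac54x$ for all $j\le\min(T+m,n)$. So $S^*>2x$ forces $|S_j-S_{T+m}|>\frac34x\ge6a$ for some $T+m<j\le n$. Given $T=i$, this event about $\mathscr F_{i+m+1}^\infty$ has probability at most $P(S^*>6a)+\phi(m)\le q_n+\phi(m)$ by stationarity and (2). Sum over $i$.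

**Step 4: integration.** We turn (3) into a second-moment bound. Multiply (3) by $2x$ and integrate over $x\ge8a$. On the left, $\int_0^\infty2xP(S^*>2x)\,dx=\frac14ES^{*2}<\infty$, and the part over $[0,8a]$ is at most $64a^2$. On the right use $P(4(m+1)X^*>x)\le nP(4(m+1)|X_1|>x)$. This gives
$$\tfrac14ES^{*2}-64a^2\le16(m+1)^2nE\big[X_1^2;|X_1|>\tfrac{2a}{m+1}\big]+(\phi(m)+q_n)ES^{*2}.$$
Let $\theta_n=\sigma_n^{-2}nE[X_1^2;|X_1|>\sigma_n/(32m)]$. By Markov's inequality
$$P(mX^*>a)\le nm^2a^{-2}E[X_1^2;|X_1|>a/m]=1024m^2\theta_n.$$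
Suppose $\theta_n\le2^{-15}m^{-2}$ for some $n$ so large that $2\eta_n\le\frac1{32}$. Then $P(mX^*>a)\le\frac1{32}$ and $\phi(m)+q_n=2\phi(m)+2\eta_n+P(mX^*>a)\le\frac3{32}<\frac18$. Moreover $\frac{2a}{m+1}=\frac{\sigma_n}{16(m+1)}\ge\frac{\sigma_n}{32m}$. So $\frac18ES^{*2}\le64a^2+16(m+1)^2\theta_n\sigma_n^2$, and with $\sigma_n^2\le ES^{*2}$ and $512a^2=\frac12\sigma_n^2$,
$$\sigma_n^2\le\tfrac12\sigma_n^2+128(m+1)^2\theta_n\sigma_n^2.$$
Hence $\theta_n\ge\frac1{256(m+1)^2}\ge\frac1{1024m^2}=2^{-10}m^{-2}$, a contradiction. So $\theta_n>2^{-15}m^{-2}$ for all large $n$, which is the displayed inequality of Theorem 2.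

**Step 5: the consequences.** First, $\sigma_n^2\le2^{15}m^2\,nE[X_1^2;|X_1|>\sigma_n/(32m)]=o(n)$, as $\sigma_n\to\infty$. Next suppose $E|X_1|^{2+\delta}<\infty$ for some $\delta>0$. Then $\sigma_n^2\le2^{15}m^2n(32m/\sigma_n)^\delta E|X_1|^{2+\delta}$, so $\sigma_n^{2+\delta}=O(n)$. We show that $\sigma_n$ grows too fast for this. Choose $\beta\in(1,2)$ with $\beta^{1+\delta/2}>2$, then $k$ with $2(1-2\phi(k)^{1/2})>\beta$. For $R=X_{n+k+1}+\dots+X_{2n+k}$, (1) gives $\|S_n+R\|_2^2\ge2(1-2\phi(k)^{1/2})\sigma_n^2$. Also $\sigma_{2n}\ge\sigma_{2n+k}-k\sigma_1\ge\|S_n+R\|_2-2k\sigma_1$. Since $\sigma_n\to\infty$, there is $n_0$ with $\sigma_{n_0}>0$ and $\sigma_{2n}^2\ge\beta\sigma_n^2$ for all $n\ge n_0$. Hence $\sigma_{2^rn_0}^{2+\delta}\ge\beta^{r(1+\delta/2)}\sigma_{n_0}^{2+\delta}$, which is not $O(2^r)$. Contradiction. $\blacksquare$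

## 3. Rare large copies: thinning and superposition

Theorem 2 says that we need variance carried by rare large values. The simplest design is a sum of independent components
$$X_i=\sum_jX_i^{(j)},\qquad X_i^{(j)}=x_jI_i^{(j)}\varepsilon_i^{(j)},\qquad P(I_i^{(j)}=1)=p_j,\quad x_j=(w_j/p_j)^{1/2},\quad w_j=j^{-2},$$
with Bernoulli variables $I_i^{(j)}$, fair signs $\varepsilon_i^{(j)}$, and $p_j\downarrow0$ very fast. Each component has variance $w_j$. At time $n$ with $p_{k+1}\ll1/n\ll p_k$, the components $j>k$ are *invisible*: with probability near $1$ they have not produced a single nonzero term. Yet they contribute $n\sum_{j>k}w_j\approx n/k$ to $\sigma_n^2$. This is the mechanism we want. But with fair signs the visible components contribute $n\sum_{j\le k}w_j\ge n$, which dominates, as the central limit theorem says it must.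

To collapse, the visible part must have variance much less than $n/k$. So replace the independent signs of component $j$ by a stationary sign sequence $\xi^{(j)}$ for which
$$D_j(m):=\operatorname{Var}(\xi_1^{(j)}+\dots+\xi_m^{(j)})=o(m).$$
Once $n$ is large enough, the old components then contribute only $o(n)$. The component that is just becoming visible contributes at most a constant times $nw_k=n/k^2\ll n/k$; this is why $w_j=j^{-2}$ is a good choice.

The next two lemmas describe mixing under these operations.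

**Lemma 5 (thinning).** Let $\xi$ be a strictly stationary two-sided sequence with values $\pm1$, $(I_i)_{i\ge1}$ i.i.d. Bernoulli($p$), $0<p<1$, independent of $\xi$, $N(i)=I_1+\dots+I_i$, $x>0$, and $X_i=xI_i\xi_{N(i)}$. Then $(X_i)_{i\ge1}$ is strictly stationary and $\phi_X(n)\le E\,\phi_\xi(1+\mathrm{Bin}(n-1,p))$. In particular $\phi_X(n)\le\phi_\xi(1)$, and $\phi_X(n)\to0$ if $\phi_\xi(n)\to0$.

*Proof.* Given $I_1$, the sequence $(X_{i+1})_{i\ge1}$ is built in the same way from $(I_{i+1})_{i\ge1}$ and $(\xi_{m+I_1})_m$, and the latter has the law of $\xi$ and is independent of $(I_{i+1})_{i\ge1}$. This gives stationarity.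

Fix $k$. An atom of the finite $\sigma$-field $\sigma(I_1,\dots,I_k,X_1,\dots,X_k)$ specifies $I_1,\dots,I_k$, hence $l=N(k)$, and $\xi_1,\dots,\xi_l$, and nothing else. Let $I=(I_{k+r})_{r\ge1}$ and $j=I_{k+1}+\dots+I_{k+n-1}$. For $i\ge n$,
$$X_{k+i}=xI_{k+i}\,\xi_{l+I_{k+1}+\dots+I_{k+i}},$$
and when $I_{k+i}=1$ the index of $\xi$ is at least $l+j+1$. So this is a function, not depending on $l$, of $I$ and of $(\xi_{l+j+s})_{s\ge1}$. Hence for $B\in\sigma(X_{k+i},i\ge n)$ there are sets $B_I$ depending only on $I$ with $B=\{(\xi_{l+j+s})_{s\ge1}\in B_I\}$. Put $q=E\,P((\xi_s)_{s\ge1}\in B_I\mid I)$. The sequence $I$ is independent of the atom. Given $I$, conditioning on the atom (an event about $\xi_1,\dots,\xi_l$) changes the probability of $B$ from $P((\xi_s)_{s\ge1}\in B_I\mid I)$ by at most $\phi_\xi(j+1)$. So $|P(B\mid\text{atom})-q|\le E\phi_\xi(1+j)$. Conditioning only on $I_1,\dots,I_k$ gives probability exactly $q$, by stationarity of $\xi$; hence $P(B)=q$. An event $A\in\sigma(X_1,\dots,X_k)$ is a union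 of atoms; averaging over them gives the bound. It is at most $\phi_\xi(1)$ by monotonicity, and if $\phi_\xi(n)\to0$ it tends to $0$ by dominated convergence, because $\mathrm{Bin}(n-1,p)\to\infty$ in probability. $\square$

**Lemma 6 (superposition).** If $X^{(j)}$, $j\ge1$, are independent sequences of random variables and $X_i=\sum_jX_i^{(j)}$ converges a.s., then $\phi_X(n)\le\sum_j\phi_{X^{(j)}}(n)$.

*Proof.* Fix $k,n$; let $\mathcal A_j=\sigma(X_i^{(j)},i\le k)$ and $\mathcal B_j=\sigma(X_i^{(j)},i\ge k+n)$. By Lemma 3 the conditional law of the $j$-th future given $\mathcal A_j$ is a.s. within $\phi_{X^{(j)}}(n)$ of its unconditional law. For $J$ components, the conditional law of the joint future given $\mathcal A_1\vee\dots\vee\mathcal A_J$ is the product of these laws, by independence. Replacing one factor at a time shows $TV(\bigotimes\mu_j,\bigotimes\nu_j)\le\sum_jTV(\mu_j,\nu_j)$. So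
$$|P(AB)-P(A)P(B)|\le P(A)\sum_j\phi_{X^{(j)}}(n)$$
for $A\in\mathcal A_1\vee\dots\vee\mathcal A_J$, $B\in\mathcal B_1\vee\dots\vee\mathcal B_J$. General $A\in\bigvee_j\mathcal A_j$, $B\in\bigvee_j\mathcal B_j$ are limits in measure of such events (with $J\to\infty$), and both sides are continuous under such limits, so the inequality persists. Up to null sets, the past and future of $X$ are contained in these $\sigma$-fields. $\square$

**A first attempt: coboundaries.** Sequences with $D(m)=o(m)$ and excellent mixing are easy to find. Take $\xi_m=\eta_m-\eta_{m-1}$ with i.i.d. fair signs $\eta$ (so the values are $0,\pm2$ instead of $\pm1$; that is harmless). Then $D(m)=2$ for all $m$, and $\phi_\xi(n)=0$ for $n\ge2$. Nevertheless the superposition is not $\phi$-mixing. The nonzero values of $\xi$ alternate in sign. Let $A=\{X_1^{(j)}=2x_j\}$ and let $B$ be the event that the first nonzero $X_i^{(j)}$ with $i\ge n+1$ is negative. By symmetry $P(B)=\frac12$. Given $A$, if $I_2^{(j)}=\dots=I_n^{(j)}=0$ then $B$ occurs.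 So
$$\phi_{X^{(j)}}(n)\ge(1-p_j)^{n-1}-\tfrac12\ \longrightarrow\ \tfrac12\qquad(j\to\infty,\ n\text{ fixed}).$$
If the $p_j$ decrease so fast that $\sum_jp_j<\infty$ and $x_{j+1}>2(x_1+\dots+x_j)$ for all $j$, then a.s. only finitely many components are nonzero at a given time, and each $X_i^{(j)}$ can be read off from $X_i$. Then $\phi_X(n)\ge\frac12$ for every $n$.

The failure is located precisely: thinning with a small $p$ turns the gap $n$ into the effective gap $1+\mathrm{Bin}(n-1,p)$, which is $1$ with probability close to one. So it is $\phi_\xi(1)$ that matters, and Lemma 6 asks for $\sum_j\phi_{\xi^{(j)}}(1)<\infty$. We need the following.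

**Proposition 7.** For every $\delta\in(0,1)$ there is a strictly stationary sequence $(\xi_n)_{n\in\mathbb Z}$ with values $\pm1$, $E\xi_0=0$, $\phi_\xi(1)\le\delta$, $\phi_\xi(n)\to0$, and, with $D(n)=\operatorname{Var}(\xi_1+\dots+\xi_n)$: $D(n)\le73n$ for all $n$, and $D(n)/n\to0$.

Nearly independent from one step to the next, and still with sublinear variance: this is the heart of the matter. First we check that it suffices.

## 4. Theorem 1 from Proposition 7

**Step 1: the sequence.** For $j\ge1$ let $\xi^{(j)}$ be independent sequences from Proposition 7 with $\phi_{\xi^{(j)}}(1)\le\delta2^{-j}$ and variances $D_j(m)$. Put $w_j=j^{-2}$, $x_j=(w_j/p_j)^{1/2}$ with $p_j\in(0,1)$ chosen in Step 2. Let $X^{(j)}$ be the thinning of $\xi^{(j)}$ with parameters $(p_j,x_j)$, independent over $j$, with partial sums $S_n^{(j)}$. Given the Bernoulli variables, $S_n^{(j)}$ is $x_j$ times the sum of the first $N_j(n)$ terms of $\xi^{(j)}$, where $N_j(n)\sim\mathrm{Bin}(n,p_j)$. So $ES_n^{(j)}=0$ and $\operatorname{Var}S_n^{(j)}=x_j^2\,E\,D_j(N_j(n))$.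 From $D_j(m)\le73m$, $D_j(1)=1$ and $(1-p)^{n-1}\ge1-np$ we get
$$\operatorname{Var}S_n^{(j)}\le73\,nw_j,\qquad\operatorname{Var}S_n^{(j)}\ge x_j^2P(N_j(n)=1)\ge nw_j(1-np_j).\tag{4}$$
For every $\eta>0$ there is $c_{j,\eta}$ with $D_j(m)\le\eta m+c_{j,\eta}$. Hence $\operatorname{Var}S_n^{(j)}\le\eta nw_j+x_j^2c_{j,\eta}$, and so $\operatorname{Var}S_n^{(j)}/n\to0$ for each fixed $j$.

**Step 2: the choice of $p_k$.** Each new component must appear only after the old ones have lost their variance. Let $p_1=\frac12$. For $k\ge2$, given $p_1,\dots,p_{k-1}$, choose $p_k\le4^{-k}p_{k-1}$ so small that for all $n\ge1/p_k$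
$$\sum_{j<k}\operatorname{Var}S_n^{(j)}\le\frac n{k^2}\qquad\text{and}\qquad\omega(n)\le\frac1{2(k+2)}.\tag{5}$$

**Step 3: the soft properties.** Let $X_i=\sum_jX_i^{(j)}$. Since $\sum_jE(X_i^{(j)})^2=\sum w_j<\infty$ and $\sum_jP(X_i^{(j)}\ne0)=\sum p_j<\infty$, the sum converges in $L^2$ and a.s. Hence $EX_1=0$, $EX_1^2=\sum j^{-2}<\infty$, and $(X_i)$ is strictly stationary. By Lemmas 5 and 6, $\phi(n)\le\sum_j\phi_{X^{(j)}}(n)$, where the $j$-th term is at most $\delta2^{-j}$ and tends to $0$ as $n\to\infty$. So $\phi(1)\le\delta$ and, by dominated convergence, $\phi(n)\to0$.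

**Step 4: the lower bound for $\sigma_n^2$, from invisible components.** For $n\ge2$ let $k=k(n)=\max\{j:p_j\ge1/n\}$; then $k(n)\to\infty$. Since $np_{k+1}<1$, we have $np_{k+2}\le4^{-(k+2)}$, and later terms decrease by factors at most $\frac14$, so
$$\sum_{j\ge k+2}np_j\le2\cdot4^{-(k+2)}\le\tfrac12.$$
By independence, (4) and $\sum_{j\ge m}j^{-2}\ge1/m$,
$$\sigma_n^2\ge\sum_{j\ge k+2}\tfrac12nw_j\ge\frac n{2(k+2)}.$$
Once $k(n)\ge2$ we have $n\ge1/p_k$, so this is at least $\omega(n)n$ by (5). It tends to $\infty$ because $n\ge1/p_k\ge2^k$.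

**Step 5: the collapse.** The visible part has smaller variance. For $k\ge2$, by (5) and (4),
$$\operatorname{Var}\Big(\sum_{j\le k+1}S_n^{(j)}\Big)\le\frac n{k^2}+73n\Big(\frac1{k^2}+\frac1{(k+1)^2}\Big)\le\frac{147n}{k^2},$$
while $P(\sum_{j\ge k+2}S_n^{(j)}\ne0)\le\sum_{j\ge k+2}np_j\le2\cdot4^{-(k+2)}$. By Chebyshev's inequality, for every $\theta>0$,
$$P(|S_n|>\theta\sigma_n)\le2\cdot4^{-(k+2)}+\frac{147n/k^2}{\theta^2n/(2(k+2))}=2\cdot4^{-(k+2)}+\frac{294(k+2)}{\theta^2k^2}\longrightarrow0.$$
So $S_n/\sigma_n\to0$ in probability, and Theorem 1 follows from Proposition 7. $\blacksquare$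

## 5. Weak negative correlation at all scales

How can a sequence be almost independent of its past and have $D(n)=o(n)$? The sign chain of Section 1 shows what one scale can do: $\phi(1)=\rho/2$, and $D(n)/n\to1+2\sum_{j\ge1}(-\rho)^j=(1-\rho)/(1+\rho)$. A weak correlation at one scale gains only a constant factor close to $1$. So we use a weak negative correlation $\rho_k$ between neighboring blocks at *every* scale $k$. At scale $0$, two fair signs $x,y$ with joint law $\frac14(1-\rho_0xy)$ are each still fair, and $\operatorname{Var}(x+y)=2-2\rho_0$. If two neighboring blocks at scale $k$ are tied in a similar way, each scale multiplies the variance per point by about $1-c\rho_k$, and the product tends to $0$ as soon as $\sum\rho_k=\infty$.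

The price is that the past influences the future through all scales, and adding up total variation distances of order $\rho_k$ gives the useless bound $\sum\rho_k=\infty$. This sum is too pessimistic. Let $z_k$, $k<K$, be independent fair signs, and tilt their law by $\prod_{k<K}(1-\rho_kz_k)$ with $\rho_k\le\frac12$. Then
$$KL(\text{fair}\,\|\,\text{tilted})=-\sum_{k<K}E\log(1-\rho_kz_k)=-\tfrac12\sum_{k<K}\log(1-\rho_k^2)\le\sum_{k<K}\rho_k^2,$$
and Pinsker gives $TV\le(\frac12\sum\rho_k^2)^{1/2}$. Roughly independent influences add up in squares. So the plan is: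
$$\sum\rho_k=\infty\ \text{(variance per point tends to 0)},\qquad\sum\rho_k^2\ \text{small ($\phi$ small)}.$$

Two points need care. First, the block structure must itself be stationary and mixing. A dyadic grid with random phase will not do as a sequence of marks: if $H_n$ is the exponent of $2$ in $n+\text{phase}$, then $P(H_{2n}\ge1\mid H_0\ge1)=1$ while $P(H_{2n}\ge1)=\frac12$. We use blocks of random length, marked by i.i.d. variables. Second, the influences at different scales are not independent: the influence at scale $v$ involves sums over all smaller scales. A martingale argument in Section 9 handles this.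

Fix $\delta\in(0,1)$ and put
$$c_0=43000,\qquad\rho_k=\frac\varepsilon{k+1}\ (k\ge0),\qquad R_K=\sum_{k\ge K}\rho_k^2,\qquad4c_0R_0\le\delta^2,\tag{6}$$
the last by taking $\varepsilon>0$ small. Then $\rho_k\le\sqrt{R_0}\le1/80$, $c_0R_0\le\frac14$, $\sum\rho_k=\infty$, $R_K\to0$, and $\rho_k$ decreases. Let $\psi(x)=\max(-1,\min(1,x))$; it is odd, $1$-Lipschitz and bounded by $1$.

## 6. Marks, words and tilted laws

Let $(H_n)_{n\in\mathbb Z}$ be i.i.d. *marks* with $P(H_n\ge v)=2^{-v}$, $v=0,1,2,\dots$. We consider only configurations $h=(H_n)$ in the shift-invariant set of full measure on which all $H_n<\infty$ and, for each $v$, there are infinitely many $n>0$ and $n<0$ with $H_n\ge v$.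

**Definition.** A *level-$v$ word* is an interval $[s,e)\cap\mathbb Z$ where $s<e$ are consecutive elements of $\{n:H_n\ge v\}$. Level-$0$ words are single points. A level-$(v+1)$ word is a disjoint union of consecutive level-$v$ words $C_1,\dots,C_M$, its *children*. Words carry their level with them; the same interval may be a word of several levels (when $M=1$).

**Example.** Let $H_0,\dots,H_6=2,0,0,1,0,1,3$. The level-1 words in $[0,6)$ are $[0,3),[3,5),[5,6)$. They are the $M=3$ children of the level-2 word $[0,6)$.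

We use an elementary fact.

**(R)** Let $s_1<s_2<\dots$ be the successive $n\ge1$ with $H_n\ge v$. The blocks of marks strictly between consecutive $s_i$'s are i.i.d., and independent of $(H_{s_i})_{i\ge1}$, which are i.i.d. with the law of $H_0$ given $H_0\ge v$. The same holds for the marks $\ge v$ from a time $s$ on, given $H_s\ge v$.

Indeed the indicators $\mathbf 1_{H_n\ge v}$ are i.i.d.; given them, the marks are independent, with the law of $H_0$ given $H_0\ge v$ where the indicator is $1$ and the law of $H_0$ given $H_0<v$ where it is $0$.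

Given $H_s\ge v$, the *shape* of the level-$v$ word starting at $s$ (its length and its tree of sub-words) is determined by the block of marks strictly inside $(s,e)$. By (R) its law does not depend on $s$, and it is independent of the marks before $s$, of $H_s$, of $H_e$ (known to be $\ge v$) and of the marks after $e$. Call this the *generic* level-$v$ shape. Since $P(H_0\ge v+1\mid H_0\ge v)=\frac12$, (R) shows that a generic level-$(v+1)$ word has $P(M=k)=2^{-k}$, $k\ge1$, and its children have i.i.d. generic level-$v$ shapes independent of $M$. Note $EM=2$, $P(M\ge2)=\frac12$, $E[M(M-1)]=4$.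

Now the signs. Write $S_C=\sum_{n\in C}\xi_n$. Define laws $\pi_C$ on $\{\pm1\}^C$ and numbers $a_v>0$ recursively. At level $0$, $\pi_C$ is uniform and $a_0=1$. For a level-$(v+1)$ word $C$ with children $C_1,\dots,C_M$,
$$\pi_C=\Big(\bigotimes_{i\le M}\pi_{C_i}\Big)\cdot\big(1-\rho_v\,r_v(C_1)r_v(C_2)\mathbf 1_{M\ge2}\big),\qquad r_v(C)=\psi(S_C/a_v),\tag{7}$$
and $a_{v+1}^2=E[\operatorname{Var}_{\pi_C}(S_C)]$, the mean over the generic level-$(v+1)$ shape. So only the first two children are tied, and the truncation $\psi$ keeps each factor within $[1-\rho_v,1+\rho_v]$.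

In the example, $\pi_{[0,6)}$ has, with respect to fair signs, the density
$$(1-\rho_0\xi_0\xi_1)(1-\rho_0\xi_3\xi_4)\Big(1-\rho_1\,\psi\big(\tfrac{\xi_0+\xi_1+\xi_2}{a_1}\big)\,\psi\big(\tfrac{\xi_3+\xi_4}{a_1}\big)\Big).$$

By induction $\pi_C$ is invariant under $\xi\mapsto-\xi$, because $r_v(C_1)r_v(C_2)$ is even; so $E_{\pi_C}r_v(C)=0$ for level-$v$ words. Hence for $C$ as in (7):

- $\pi_C$ is a probability measure, and its marginal on each child $C_i$ is $\pi_{C_i}$ (integrate out the other children);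
- $C_3,\dots,C_M$ are independent of each other and of $(C_1,C_2)$;
- $C_2,\dots,C_M$ are independent (integrate out $C_1$).

**Step 1: the variance recursion.** This is where the loss of variance is measured. Put $\Gamma(C)=\operatorname{Var}_{\pi_C}S_C=E_{\pi_C}S_C^2$, $m(C)=E_{\pi_C}[S_Cr_v(C)]\ge0$ for a level-$v$ word $C$, and $m_v=E\,m(C)$ over the generic level-$v$ word. Under (7), $E[S_{C_1}S_{C_2}]=-\rho_vm(C_1)m(C_2)$ if $M\ge2$, so
$$\Gamma(C)=\sum_i\Gamma(C_i)-2\rho_v\mathbf 1_{M\ge2}m(C_1)m(C_2).$$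
Averaging, with $EM=2$ and $P(M\ge2)=\frac12$,
$$a_{v+1}^2=2a_v^2-\rho_vm_v^2.\tag{8}$$
(By hand for $v=0$: a level-1 word with $M=k$ points has variance $k-2\rho_0\mathbf 1_{k\ge2}$, with mean $2-\rho_0$; and $m_0=1$.) As $0\le m_v\le E\,E_{\pi_C}|S_C|\le a_v$ and $\rho_v\le.04$,
$$1.96\,a_v^2\le a_{v+1}^2\le2a_v^2,\qquad a_v\ge1.4^{\,v-k}a_k\ (v\ge k),\qquad a_v^2\le2^v.\tag{9}$$
In particular $a_v>0$, so the recursive definition makes sense.

**Step 2: fourth moments.** We need them to bound $m_v$ from below. Let $\kappa_v=a_v^{-4}E\,E_{\pi_C}S_C^4$. Let $M\ge2$. Under the tilted law of $(C_1,C_2)$, $E[f(C_1)g(C_2)]=E[f]E[g]-\rho_vE[fr_v]E[gr_v]$, the expectations on the right being under $\pi_{C_1},\pi_{C_2}$. So: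

- $E\,S_{C_1}^2S_{C_2}^2=\Gamma(C_1)\Gamma(C_2)$, since $S^2r_v$ is odd;
- $E\,S_{C_1}^3S_{C_2}=-\rho_vE[S_{C_1}^3r_v]E[S_{C_2}r_v]\le0$, and likewise $E\,S_{C_1}S_{C_2}^3\le0$;
- $E(S_{C_1}+S_{C_2})^2\le\Gamma(C_1)+\Gamma(C_2)$.

Thus $E(S_{C_1}+S_{C_2})^4\le ES_{C_1}^4+ES_{C_2}^4+6\Gamma(C_1)\Gamma(C_2)$. The other children are independent and symmetric, so odd mixed moments vanish and
$$E_{\pi_C}S_C^4\le\sum_iES_{C_i}^4+6\sum_{i<j}\Gamma(C_i)\Gamma(C_j),$$
trivially also for $M=1$. Averaging, with $E\binom M2=2$, gives $\kappa_{v+1}a_{v+1}^4\le(2\kappa_v+12)a_v^4$. By (9), $a_{v+1}^4\ge3.84\,a_v^4$, so $\kappa_{v+1}\le(2\kappa_v+12)/3.84$. Since $\kappa_0=1$ and $26/3.84<7$, induction gives $\kappa_v\le7$ for all $v$.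

**Step 3: the variance per point tends to zero.** Let $x=S_C/a_v$ under the averaged law of level-$v$ words (generic shape, signs with law $\pi_C$); so $Ex^2=1$, $Ex^4\le7$. Now $x\psi(x)=\min(x^2,|x|)\ge x^2/4$ for $|x|\le4$, and $E[x^2;|x|>4]\le\frac7{16}$. So $m_v/a_v=E[x\psi(x)]\ge\frac14\cdot\frac9{16}>\frac18$, and by (8), $a_{v+1}^2\le a_v^2(2-\rho_v/64)$. Since $\sum\rho_v=\infty$,
$$g_v:=2^{-v}a_v^2\le\prod_{u<v}\Big(1-\frac{\rho_u}{128}\Big)\to0.\tag{10}$$

## 7. The stationary process and its variance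

**Step 1: construction.** Let $B_v$ be the level-$v$ word containing $0$. Any finite interval lies in $B_v$ for all large $v$, because all marks are finite. Also $\pi_{B_{v+1}}$ has marginal $\pi_{B_v}$ on its child $B_v$. By Kolmogorov's theorem there is a unique law $P_h$ of $(\xi_n)_{n\in\mathbb Z}$ with marginal $\pi_{B_v}$ on $B_v$ for all $v$. Its marginal on every word $C$ is $\pi_C$, since $C$ is a sub-word of $B_v$ for large $v$. The $P_h$-probability of a cylinder event is the eventually constant limit of its probabilities under $\pi_{B_v}$, and each of these is a function of the countably-valued variable (position and shape of $B_v$); so $h\mapsto P_h$ is measurable. It commutes with shifts, because "marginal $\pi_C$ on every word $C$" is a shift-invariant description. So $\zeta_n=(H_n,\xi_n)$ is strictly stationary under $P=\int P_h$. Clearly $\xi_n=\pm1$ and $E\xi_n=0$.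

**Step 2: finite-level approximation.** For exact formulas we want finitely many levels. For $V\ge1$ let $P^{(V)}$ be the law with the same marks for which, given $h$, distinct level-$V$ words are independent with laws $\pi_C$. It is stationary. $P_h$ and $P_h^{(V)}$ agree on intervals contained in one level-$V$ word, and $[-N,N]$ is such an interval unless $(-N,N]$ contains a mark $\ge V$. So for $E\in\sigma(\zeta_{-N},\dots,\zeta_N)$
$$|P(E)-P^{(V)}(E)|\le(2N+1)2^{-V}.\tag{11}$$

**Step 3: the future of a cut, level by level.** We decompose the part of $B_v$ to the right of $0$. Let $\tau_v=\min\{n\ge1:H_n\ge v\}$, so $\tau_0=1$ and $B_v$ ends just before $\tau_v$. Put $F_v=\sum_{1\le n<\tau_v}\xi_n$; $F_0=0$. In $B_{v+1}$ the word $B_v$ is followed by $N_v\ge0$ level-$v$ words $W_{v,1},\dots,W_{v,N_v}$, which fill $[\tau_v,\tau_{v+1})$.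

**Lemma 8.** The data $(N_v;\text{shapes of }W_{v,1},\dots,W_{v,N_v})$, $v\ge0$, are functions of $(H_n)_{n\ge1}$ and independent for different $v$; for each $v$, $P(N_v\ge k)=2^{-k}$ and the shapes are i.i.d. generic, independent of $N_v$. For each $v$, the data of index $<v$ are independent of $(H_{\tau_v+i})_{i\ge0}$, which is a sequence of independent variables, the first with the law of $H_0$ given $H_0\ge v$ and the others with the law of $H_0$.

*Proof.* Induction on $v$. For $v=0$ the last statement is trivial, since $\tau_0=1$. Suppose it holds for $v$. Apply (R) to the sequence starting at $\tau_v$. The successive level-$v$ words from $\tau_v$ on have i.i.d. generic shapes, independent of the marks at their starting points, which are i.i.d. with the law of $H_0$ given $H_0\ge v$. $N_v$ is the number of these starting marks before the first one that is $\ge v+1$, and each is $\ge v+1$ with probability $\frac12$; so $P(N_v\ge k)=2^{-k}$. Given $N_v=k$, the first $k$ shapes are still i.i.d. generic, the mark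 at $\tau_{v+1}$ has the law of $H_0$ given $H_0\ge v+1$, and the later blocks and starting marks are fresh, all independently. So the data of index $v$ are as claimed and independent of $(H_{\tau_{v+1}+i})_{i\ge0}$, which has the claimed law. Both are functions of $(H_{\tau_v+i})_{i\ge0}$, hence jointly independent of the data of index $<v$. $\square$

In particular $EN_v=1$. Put $Y_v=\sum_{i\le N_v}S_{W_{v,i}}$; then $F_K=\sum_{v<K}Y_v$. Under $P_h$ the words $W_{v,i}$ are children of $B_{v+1}$ with index $\ge2$, hence independent with laws $\pi$. So $E_PY_v^2=EN_v\,a_v^2=a_v^2$, and by (9)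
$$\|F_K\|_{L^2(P)}\le\sum_{v<K}a_v\le a_K\sum_{j\ge1}1.4^{-j}=2.5\,a_K.\tag{12}$$

**Step 4: the bound for $D(n)$.** Let $n\ge1$ and $2^K\le n<2^{K+1}$. We cut $[1,n]$ into level-$K$ words and two boundary terms. For $H_i\ge K$ let $C_i$ be the level-$K$ word starting at $i$. Then
$$\xi_1+\dots+\xi_n=F_K+\sum_{i\le n}\mathbf 1_{H_i\ge K}S_{C_i}-F_K^{(n)},$$
where the sum is over $1\le i\le n$ and $F_K^{(n)}$ is the analogue of $F_K$ for the cut at $n$; it has the same law as $F_K$. (If $[1,n]$ contains no mark $\ge K$, the middle sum is empty and the identity still holds.) Let $L=\#\{1\le i\le n:H_i\ge K\}$. By Cauchy–Schwarz, and since $C_i$ has law $\pi_{C_i}$ under $P_h$, the middle sum has second moment at most $\sum_{i\le n}E[\mathbf 1_{H_i\ge K}\Gamma(C_i)L]$. Given $H_i\ge K$, write $e_i$ for the end of $C_i$. Then $L$ is at most the sum of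

- the number of marks $\ge K$ in $[1,i-1]$, with mean $<n2^{-K}<2$, independent of the shape of $C_i$;
- $2$, for the points $i$ and $e_i$;
- the number of marks $\ge K$ in $(e_i,n]$, with conditional mean $<2$ given the shape of $C_i$.

So the second moment is at most $n2^{-K}\cdot6a_K^2\le12a_K^2$. With (12), $D(n)\le(5+\sqrt{12})^2a_K^2\le73a_K^2$. By (9), $D(n)\le73\cdot2^K\le73n$, and by (10), $D(n)/n\le73g_K\to0$. This proves the variance statements of Proposition 7.

## 8. Factorization at a cut

It remains to show that the past has little influence on the future. Fix $V$ and work under $P^{(V)}$. Let $p=(\zeta_n)_{n\le0}$ and $f=(\zeta_n)_{n\ge1}$. We want to write $P^{(V)}$ as a product law times an explicit density.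

**Step 1: what the past shows.** From $p$ we read off:

- $\lambda_v=\max\{n\le0:H_n\ge v\}$, the start of $B_v$ ($v\le V$);
- for $v<V$, $i_v=\#\{n\in[\lambda_{v+1},0]:H_n\ge v\}$, the index of $B_v$ among the children of $B_{v+1}$;
- for $v<V$, $T_v=\sum_{\lambda_v\le n\le0}\xi_n$, so that $S_{B_v}=T_v+F_v$;
- if $i_v=2$, the left sibling $\mathrm{sib}_v$ of $B_v$, i.e. the first child of $B_{v+1}$.

**Step 2: sorting the factors.** Unroll (7) along the tree of $B_V$. The children of $B_{v+1}$ are the left siblings of $B_v$, then $B_v$, then $W_{v,1},\dots,W_{v,N_v}$. Descending from $B_V$ to $B_0=\{0\}$, we see that $\pi_{B_V}$ equals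
$$\prod_{v<V}(\text{factor of }B_{v+1})\ \cdot\ (\text{uniform sign at }0)\otimes\bigotimes_{v<V}\ \bigotimes_{\text{left siblings of }B_v}\pi\ \otimes\bigotimes_{v<V}\bigotimes_{i\le N_v}\pi_{W_{v,i}} .$$
The factor of $B_{v+1}$ involves its first two children. If $i_v\ge3$ these are left siblings of $B_v$, so the factor is a function of the past alone. If $i_v\le2$ the factor is $1-\rho_vz_v$, where
$$z_v=\begin{cases}r_v(B_v)\,r_v(W_{v,1})\mathbf 1_{N_v\ge1},&i_v=1,\\r_v(\mathrm{sib}_v)\,r_v(B_v),&i_v=2,\\0,&i_v\ge3,\end{cases}\qquad r_v(B_v)=\psi\big((T_v+F_v)/a_v\big),$$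
and $z_v:=0$ is our convention for $i_v\ge3$.

In the example of Section 6, place the cut just after position $3$ (so position $3$ plays the role of $0$). Then $B_0=\{3\}$, $B_1=[3,5)$, $B_2=[0,6)$. Here $i_0=1$, $W_{0,1}=\{4\}$, so $z_0=\xi_3\xi_4$; and $i_1=2$, $\mathrm{sib}_1=[0,3)$, $T_1=\xi_3$, $F_1=\xi_4$, $W_{1,1}=[5,6)$. Both levels straddle the cut.

**Step 3: the product law.** Let $Q_{F,h}$ be the law of the signs on $[1,\infty)$ under which the words $W_{v,i}$ ($v<V$, $i\le N_v$) and the level-$V$ words from $\tau_V$ on are independent with laws $\pi$. It depends only on $(H_n)_{n\ge1}$. Let $Q_{P,h}$ be the law of the signs on $(-\infty,0]$ under which the following are independent: the sign at $0$ (uniform); for each $v<V$ the left siblings of $B_v$, with law $\bigotimes\pi$, tilted by $1-\rho_vr_v(\cdot)r_v(\cdot)$ on the first two of them if $i_v\ge3$; and the level-$V$ words to the left of $B_V$, with laws $\pi$. The tilt leaves a probability law because $Er_v=0$. $Q_{P,h}$ depends only on $(H_n)_{n\le0}$.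 By Step 2, $P_h^{(V)}=\prod_{v<V}(1-\rho_vz_v)\cdot(Q_{P,h}\otimes Q_{F,h})$. Past and future marks are independent, so averaging over marks gives probability laws $Q_P$ on pasts and $Q_F$ on futures with
$$P^{(V)}=e^U\cdot(Q_P\otimes Q_F),\qquad U=\sum_{v<V}u_v,\quad u_v=\log(1-\rho_vz_v).\tag{13}$$

**Step 4: the structure of $Q_F$.** Let $G_v$ consist of $N_v$ and the words $W_{v,1},\dots,W_{v,N_v}$ with their shapes and signs. By Lemma 8 and the description of $Q_{F,h}$: under $Q_F$ the marks $H_n$, $n\ge1$, are i.i.d. as before, the blocks $G_v$, $v<V$, are independent, and the words in $G_v$ are i.i.d. averaged level-$v$ words (generic shape, signs with law $\pi$), independent of $N_v$. So under $Q_F$ the $Y_v$, $v<V$, are independent with mean $0$ and $E_{Q_F}Y_v^2=a_v^2$. For fixed $p$, $u_v$ is a function of $F_v=\sum_{u<v}Y_u$ and $G_v$.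

**Step 5: conditional laws.** By (13), a regular conditional law of $f$ given $p$ under $P^{(V)}$ is
$$\mu_p=\frac{e^{U(p,\cdot)}}{E_{Q_F}e^{U(p,\cdot)}}\,Q_F.\tag{14}$$
For $0\le K\le V$ put $U_{<K}=\sum_{v<K}u_v$, $U_{\ge K}=\sum_{K\le v<V}u_v$, and $\mu_p^{(K)}=e^{U_{<K}}Q_F/E_{Q_F}e^{U_{<K}}$. So $\mu_p^{(0)}=Q_F$ and $\mu_p^{(V)}=\mu_p$.

Notice that $|U|$ is bounded only by $2\sum_{v<V}\rho_v$, which diverges as $V\to\infty$. Any bound on $U$ that ignores cancellation is useless. We need the fluctuations of $U$.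

## 9. Exponential martingale bounds, uniform in the past and in $V$

Fix $p$, and let $\mathcal G_k=\sigma(G_0,\dots,G_k)$, $\mathcal G_{-1}$ trivial. Two facts about $u_v$ will be used. Since $\rho_v\le\frac12$, $|u_v|\le2\rho_v$. And since $|\frac d{dz}\log(1-\rho_vz)|\le2\rho_v$ on $[-1,1]$, $\psi$ is $1$-Lipschitz and $|r_v|\le1$, $u_v$ is Lipschitz in $F_v$ (for fixed $G_v$) with constant $2\rho_v/a_v$.

**Lemma 9.** (a) For $0\le K\le V$: $E_{Q_F}e^{2(U_{<K}-E_{Q_F}U_{<K})}\le e^{c_0R_0}\le4$. Hence $\|d\mu_p^{(K)}/dQ_F\|_{L^2(Q_F)}\le2$; for $K=V$ this says $\|d\mu_p/dQ_F\|_{L^2(Q_F)}\le2$.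

(b) For $0\le K\le V$: $TV(\mu_p,\mu_p^{(K)})\le\eta_K:=\sqrt{c_0R_K}$.

**Step 1: martingale differences.** We show that revealing the block $G_k$ changes the expectation of $U_{<K}$ by only about $\rho_k$, although $G_k$ enters all later $u_v$ through $F_v$. Let $d_k=E[U_{<K}\mid\mathcal G_k]-E[U_{<K}\mid\mathcal G_{k-1}]$, $k<K$, under $Q_F$. The terms $u_v$ with $v<k$ are $\mathcal G_{k-1}$-measurable and contribute $0$. The contribution of $u_k$ is at most $4\rho_k$ in absolute value. For $v>k$, $u_v$ depends on $G_k$ only through $Y_k$, because $F_v=F_k+Y_k+Y_{k+1}+\dots+Y_{v-1}$. Integrating out $G_{k+1},\dots,G_v$ and comparing $Y_k$ with an independent copy $Y_k'$, the contribution of $u_v$ is at most $E'\min(4\rho_v,2\rho_v|Y_k-Y_k'|/a_v)$, where $E'$ integrates $Y_k'$ only. As $E|Y_k|\le a_k$, this is at most $\min(4\rho_v,2\rho_v(|Y_k|+a_k)/a_v)$. Put $t_k=1+|Y_k|/a_k$. By monotonicity of $\rho$ and $a_v\ge1.4^{v-k}a_k$,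
$$|d_k|\le4\rho_k\sum_{j\ge0}\min(1,t_k1.4^{-j})\le20\rho_k(1+\ln t_k).\tag{15}$$
For the last inequality: for $t\ge1$ at most $1+3\ln t$ indices $j\ge0$ have $1.4^j<t$ (as $1/\ln1.4<3$); the remaining terms sum to at most $1/(1-1/1.4)=3.5$; and $4(4.5+3\ln t)\le20(1+\ln t)$.

**Step 2: proof of (a).** We use $e^x\le1+x+\frac12x^2e^{|x|}$ and $1+\ln t\le4t^{1/4}$ for $t\ge1$ (put $t=s^4$ and use $\ln s\le s-1$). Since $40\rho_k\le\frac12$, (15) gives $e^{|2d_k|}\le e^{1/2}t_k^{1/2}$ and $(2d_k)^2\le1600\cdot16\,\rho_k^2t_k^{1/2}$. As $t_k$ is independent of $\mathcal G_{k-1}$, $Et_k\le2$, and $E[d_k\mid\mathcal G_{k-1}]=0$,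
$$E[e^{2d_k}\mid\mathcal G_{k-1}]\le1+12800\,e^{1/2}\rho_k^2\cdot2\le1+c_0\rho_k^2 .$$
Since $U_{<K}-E_{Q_F}U_{<K}=\sum_{k<K}d_k$, conditioning successively on $\mathcal G_{K-2},\mathcal G_{K-3},\dots$ gives $E_{Q_F}e^{2(U_{<K}-EU_{<K})}\le\prod(1+c_0\rho_k^2)\le e^{c_0R_0}\le4$. By Jensen, $E_{Q_F}e^{U_{<K}}\ge e^{E_{Q_F}U_{<K}}$, so $d\mu_p^{(K)}/dQ_F\le e^{U_{<K}-E_{Q_F}U_{<K}}$, whose $L^2(Q_F)$ norm is at most $2$.

**Step 3: proof of (b), reduction to an exponential moment.** The levels $\ge K$ should matter only through $\sum_{k\ge K}\rho_k^2$. If $K=V$ there is nothing to prove; let $K<V$. Write $Q'=\mu_p^{(K)}$. Then $d\mu_p/dQ'=e^{U_{\ge K}}/E_{Q'}e^{U_{\ge K}}$ and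
$$KL(Q'\|\mu_p)=\log E_{Q'}e^{U_{\ge K}-E_{Q'}U_{\ge K}}.$$
The density $dQ'/dQ_F$ is a function of $G_0,\dots,G_{K-1}$. So under $Q'$ the blocks $G_k$, $K\le k<V$, are independent, independent of $\mathcal G_{K-1}$, and distributed as under $Q_F$. Also $U_{\ge K}$ depends on $\mathcal G_{K-1}$ only through $F_K$. Write
$$U_{\ge K}-E_{Q'}U_{\ge K}=d^*+\sum_{K\le k<V}d_k,\qquad d^*=E_{Q'}[U_{\ge K}\mid\mathcal G_{K-1}]-E_{Q'}U_{\ge K},$$
where now $d_k=E_{Q'}[U_{\ge K}\mid\mathcal G_k]-E_{Q'}[U_{\ge K}\mid\mathcal G_{k-1}]$. The argument of Step 1 gives (15) for these $d_k$, and the argument of Step 2, with $d_k$ in place of $2d_k$, gives $E_{Q'}[e^{d_k}\mid\mathcal G_{k-1}]\le1+c_0\rho_k^2$.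

**Step 4: proof of (b), the first term $d^*$.** Everything below level $K$ is revealed at once, and (a) controls its size. Let $b=E_{Q'}|F_K|$. By (a), Cauchy–Schwarz and (9),
$$b\le2\big(E_{Q_F}F_K^2\big)^{1/2}=2\Big(\sum_{u<K}a_u^2\Big)^{1/2}\le\frac{2a_K}{\sqrt{0.96}}\le2.05\,a_K .$$
Now $E_{Q'}[U_{\ge K}\mid\mathcal G_{K-1}]=\chi(F_K)$ with $|\chi(x)-\chi(y)|\le\sum_{K\le v<V}\min(4\rho_v,2\rho_v|x-y|/a_v)$. Comparing $F_K$ with an independent copy, and summing as in (15),
$$|d^*|\le\sum_{v\ge K}\min\big(4\rho_v,\,2\rho_v(|F_K|+b)/a_v\big)\le20\rho_K(1+\ln t^*),\qquad t^*=1+(|F_K|+b)/a_K,$$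
with $E_{Q'}t^*\le5.1$. So $|d^*|\le\frac14(1+\ln t^*)$, $e^{|d^*|}\le e^{1/4}(t^*)^{1/4}$, and since $E_{Q'}d^*=0$,
$$E_{Q'}e^{d^*}\le1+\tfrac12\cdot400\cdot16\,e^{1/4}\rho_K^2\,E_{Q'}(t^*)^{3/4}\le1+c_0\rho_K^2;$$
indeed $3200\,e^{1/4}\cdot5.1^{3/4}<14000$. Conditioning successively, $KL(Q'\|\mu_p)\le c_0\rho_K^2+c_0R_K\le2c_0R_K$, and Pinsker's inequality gives (b). $\square$

## 10. From conditional laws to $\phi$-mixing

Fix $V$. For a finite word $w$ of length $l$ in the countable alphabet $\{0,1,2,\dots\}\times\{\pm1\}$ of $\zeta$, $pw$ denotes the past obtained by appending $w$ to $p$ and re-indexing, so that $w$ occupies the positions $-l+1,\dots,0$. Each $\mu_p$ is equivalent to $Q_F$, and $Q_F$ gives positive probability to every $w$: finite strings of marks have positive probability, and given the marks all factors $1-\rho_v r_vr_v$ are positive.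

**Step 1: consistency of the conditional laws.** We will need a statement for all pasts in a fixed set, so null sets must be handled. We claim that for $P^{(V)}$-a.e. $p$, $\mu_p(\,\cdot\mid w)=\mu_{pw}$ for all finite $w$, where the left side is the law under $\mu_p$ of $(\zeta_{l+i})_{i\ge1}$ given $(\zeta_1,\dots,\zeta_l)=w$. For fixed $l$, the law of $(\zeta_{l+i})_{i\ge1}$ given $(\zeta_n)_{n\le l}$ under $P^{(V)}$ is $\mu_{pw}$ with $w=(\zeta_1,\dots,\zeta_l)$, by stationarity. It is also $\mu_p(\,\cdot\mid w)$, by disintegrating first over $p$ and then over $w$. By uniqueness the two agree for a.e. $(p,w)$. Since $\mu_p(w)>0$ for each of the countably many $w$, for a.e. $p$ they agree for all $w$.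

Let $\mathcal P$ be the set of $p$ (with infinitely many marks $\ge v$ for each $v$) for which the identity holds for all $w$. It has full measure, and $p\in\mathcal P$ implies $pw\in\mathcal P$, because $\mu_{pw}(\,\cdot\mid w')=\mu_p(\,\cdot\mid ww')=\mu_{pww'}$. Let
$$\Delta_V(n)=\sup_{p,p'\in\mathcal P}TV\big(\mu_p|_{\sigma(\zeta_i,\,i\ge n)},\ \mu_{p'}|_{\sigma(\zeta_i,\,i\ge n)}\big),$$
which is nonincreasing in $n$. By Lemma 9(b) with $K=0$ and (6), $\Delta_V(1)\le2\eta_0=2\sqrt{c_0R_0}\le\delta<1$.

**Step 2: a recursion for $\Delta_V$.** Two pasts that agree on a recent window containing a high mark are nearly indistinguishable for the future, and a coupling produces such windows. Let $K\le V$ and $n_1,n\ge1$. For $p,p'\in\mathcal P$ couple the first $n_1$ coordinates $w\sim\mu_p$, $w'\sim\mu_{p'}$ maximally, so that $\Pr(w\ne w')\le\Delta_V(1)\le\delta$. For $B\in\sigma(\zeta_i,i\ge n_1+n)$ we have $\mu_p(B)=\sum_w\mu_p(w)\mu_{pw}(B')$, with $B'\in\sigma(\zeta_i,i\ge n)$ the shifted event. So $|\mu_p(B)-\mu_{p'}(B)|$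 is at most the expected total variation distance between $\mu_{pw}$ and $\mu_{p'w'}$ on coordinates $\ge n$.

- If $w\ne w'$, this distance is at most $\Delta_V(n)$, since $pw,p'w'\in\mathcal P$.
- If $w=w'$ contains a mark $\ge K$, then for both pasts $pw,p'w$ the point $\lambda_K$ lies inside $w$, at the same place. For $v<K$ we have $\lambda_K\le\lambda_{v+1}$, so $i_v$, $T_v$, $\mathrm{sib}_v$ are determined by $w$. Hence $U_{<K}(pw,\cdot)=U_{<K}(p'w,\cdot)$, so $\mu_{pw}^{(K)}=\mu_{p'w}^{(K)}$, and the distance is at most $2\eta_K$ by Lemma 9(b).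
- By Lemma 9(a) and Cauchy–Schwarz, $w$ contains no mark $\ge K$ with probability at most $2(1-2^{-K})^{n_1/2}$; in that case we bound the distance by $1$.

Thus
$$\Delta_V(n_1+n)\le\delta\,\Delta_V(n)+e(K,n_1),\qquad e(K,n_1)=2\eta_K+2(1-2^{-K})^{n_1/2}.\tag{16}$$

**Step 3: decay, uniformly in $V$.** Iterating (16) from $\Delta_V(1)\le\delta$ gives $\Delta_V(jn_1+1)\le\delta^{j+1}+e(K,n_1)/(1-\delta)$ for all $V\ge K$. Let $\bar\Delta(n)=\limsup_{V\to\infty}\Delta_V(n)$, which is nonincreasing in $n$. Choosing $K$, then $n_1$, then $j$ large shows $\bar\Delta(n)\to0$. Also $\bar\Delta(1)\le\delta$.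

**Step 4: passage to $P$.** Finally we remove the truncation at level $V$. Let $A\in\sigma(\zeta_{-N},\dots,\zeta_0)$ with $P(A)>0$ and $B\in\sigma(\zeta_n,\dots,\zeta_N)$, $n\ge1$. For large $V$, $P^{(V)}(A)>0$ by (11). Both $P^{(V)}(B\mid A)$ and $P^{(V)}(B)$ are averages of $\mu_p(B)$ over $p\in\mathcal P$, so they differ by at most $\Delta_V(n)$. Letting $V\to\infty$ with (11),
$$|P(AB)-P(A)P(B)|\le\bar\Delta(n)P(A).$$
Any $A\in\sigma(\zeta_i,i\le0)$ and $B\in\sigma(\zeta_i,i\ge n)$ are limits in $P$-measure of such finite-window events, and both sides are continuous under this convergence; so the inequality holds for them too. By stationarity $\phi_\zeta(n)\le\bar\Delta(n)\to0$ and $\phi_\zeta(1)\le\delta$. Since $\xi_n$ is a function of $\zeta_n$, $\phi_\xi\le\phi_\zeta$. Together with the variance bounds of Section 7, this proves Proposition 7, and with Section 4 it completes the proof of Theorem 1. $\blacksquare$
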